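\title{Endpoint scaling of one-dimensional random walks with weak self-repulsion or self-attraction}

\begin{abstract}
Reweight the $T$-step simple random walk on $\mathbf Z$ by $\exp[\beta T^{-p}J_T]$, where $J_T$ is the number of self-intersections. We prove that the mean-square displacement is asymptotic to $b_*^2|\beta|^{2/3}T^{2(1-p/3)}$ when $\beta<0$ and $0<p<\frac32$, and to $2\pi^2\beta^{-2}T^{2(p-1)}$ when $\beta>0$ and $1<p<\frac32$; the universal constant $b_*$ is given by the ground state energy of a planar anharmonic oscillator. This confirms a conjecture on the displacement exponent. In the repulsive case the rescaled distance of the endpoint from the origin concentrates at $b_*$, and the proof uses a transfer matrix in the space variable. In the attractive case the rescaled endpoint converges to the difference of two independent hyperbolic secant variables, and the proof replaces the interaction by a Gaussian random potential, which concentrates near the translates of a soliton.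
\end{abstract}

\section{The model and the results}\label{sec:intro}

\subsection{The question}
Let $\omega=(\omega(0),\dots,\omega(T))$ be simple random walk on $\mathbf Z$ started at $0$, with steps $\pm1$ of probability $\frac12$ each, and let $\mathbf P$, $\mathbf E$ denote its law and expectation. The number of self-intersections is
\begin{equation}\label{eq:J}
J_T=\sum_{0\le i<j\le T}\delta_{\omega(i),\omega(j)}=\sum_{x}\tfrac12\ell(x)(\ell(x)-1),\qquad \ell(x)=\#\{0\le i\le T:\omega(i)=x\},
\end{equation}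
where the local times satisfy $\sum_x\ell(x)=T+1$. For $\beta\in\mathbf R$ and $p\ge0$ put
\[
\langle F\rangle_{\beta,p}=\frac{\mathbf E[F\,e^{\beta T^{-p}J_T}]}{\mathbf E[e^{\beta T^{-p}J_T}]}.
\]
For $\beta<0$ intersections are penalized and the walk stretches; for $\beta>0$ they are rewarded and it contracts. The exponent $p$ tunes the strength of the interaction, and we ask how $\langle\omega(T)^2\rangle_{\beta,p}$ grows.

The free walk visits about $\sqrt T$ sites about $\sqrt T$ times each, so $J_T$ is of order $T^{3/2}$ and the value $p=\frac32$ is the threshold at which the interaction is felt. We recall from \cite{diffusive} what is known there. For $p=\frac32$ and every real $\beta$ the walk is diffusive: $D(\beta)=\lim_{T\to\infty}T^{-1}\langle\omega(T)^2\rangle_{\beta,3/2}$ exists and equals $\int B(1)^2e^{\beta\gamma}dW/\int e^{\beta\gamma}dW$, where $dW$ is Wiener measure on paths $B$ on $[0,1]$ and $\gamma=\int_{0\le s<t\le1}\delta(B_t-B_s)\,ds\,dt$ is the self-intersection local time; the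 normalizing integral is finite for all real $\beta$, and $D$ is strictly decreasing on $[0,\infty)$. The same work cites two extreme cases: the displacement exponent is $1$ at $p=0$ for $\beta<0$, and it is $0$ at $p=1$ for $\beta>0$ (collapse, established by Bolthausen and Schmock for a very closely related model). The conjecture posed in \cite{diffusive} concerns the ranges in between: as $T\to\infty$,
\begin{equation}\label{eq:conj}
\langle\omega(T)^2\rangle_{\beta,p}\sim \mathrm{Const.}(\beta,p)\,T^{2\nu(p)},\qquad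
\nu(p)=\begin{cases}1-\frac p3,&\beta<0,\ 0<p<\frac32,\\[2pt] p-1,&\beta>0,\ 1<p<\frac32,\end{cases}
\end{equation}
with $\mathrm{Const.}(\beta,p)\in(0,\infty)$, where $a_T\sim b_T$ means $a_T/b_T\to1$. We prove this conjecture and identify the constants.

\subsection{Why these exponents}
Write $g=|\beta|T^{-p}$. A path that spreads its time evenly over $r$ sites has $J_T\approx T^2/2r$. For $r\gg\sqrt T$ the free walk covers $r$ sites with probability $e^{-O(r^2/T)}$; balancing $r^2/T$ against the penalty $gT^2/r$ gives $r\approx Tg^{1/3}=|\beta|^{1/3}T^{1-p/3}$, and both exponents are then of order $Tg^{2/3}$. For $r\ll\sqrt T$ the free walk stays within $r$ sites with probability $e^{-O(T/r^2)}$; balancing $T/r^2$ against the reward $gT^2/r$ gives $r\approx1/(gT)=T^{p-1}/\beta$, and both exponents are of order $g^2T^3$. The ranges of $p$ in \eqref{eq:conj} are exactly those in which $\sqrt T\ll r\ll T$ and $1\ll r\ll\sqrt T$. This argument suggests the exponents. It does not show that the limit in \eqref{eq:conj}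 exists or give the constants, because the local time profile is not flat: under repulsion it fluctuates by an amount comparable to its size, and under attraction it has a definite shape and a random location.

\subsection{Results}
For $m\in\mathbf R$ let $E(m)$ be the ground state energy of
\[
H_m=-\tfrac14\Delta+2m|z|^2+2|z|^4\quad\text{on }L^2(\mathbf R^2).
\]
By Lemma~\ref{lem:E} below, $E$ is continuously differentiable with $E'>0$ and has a unique zero $m_c$, which is negative. Put $b_*=1/E'(m_c)\in(0,\infty)$.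

\begin{theorem}\label{thm:main}
The conjecture \eqref{eq:conj} holds. More precisely, under $\langle\cdot\rangle_{\beta,p}$ and as $T\to\infty$:
\begin{itemize}
\item[(a)] if $\beta<0$ and $0<p<\frac32$, then $|\omega(T)|/T^{1-p/3}\to b_*|\beta|^{1/3}$ in probability and in all moments, and $\langle\omega(T)^2\rangle_{\beta,p}\sim b_*^2|\beta|^{2/3}\,T^{2(1-p/3)}$;
\item[(b)] if $\beta>0$ and $1<p<\frac32$, then $\omega(T)/T^{p-1}$ converges in law and in all moments to the difference of two independent variables with density $\frac{\beta}{2\pi}\operatorname{sech}\frac{\beta s}2$, and $\langle\omega(T)^2\rangle_{\beta,p}\sim 2\pi^2\beta^{-2}\,T^{2(p-1)}$.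
\end{itemize}
\end{theorem}

The constants do not depend on $p$, because both parts follow from statements for a general coupling $g=g_T>0$. Let $\mathbf P^\pm_g$ be the probability measure with density proportional to $e^{\pm gJ_T}$ with respect to $\mathbf P$, and $\langle\cdot\rangle^\pm_g$ its expectation.

\begin{theorem}[Repulsion]\label{thm:rep}
Let $g=g_T>0$ and $N=Tg^{2/3}$. Assume $g\to0$ and $N/\log T\to\infty$. For every $r>0$ there is $c>0$ such that
\[
\mathbf P^-_g\Big(\Big|\frac{|\omega(T)|}{Tg^{1/3}}-b_*\Big|\ge r\Big)\le e^{-cN}\qquad\text{for all large }T.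
\]
Moreover $\langle|\omega(T)|^q\rangle^-_g\sim(b_*Tg^{1/3})^q$ for every $q>0$, and $N^{-1}\log\mathbf Ee^{-gJ_T}\to m_c$.
\end{theorem}

\begin{theorem}[Attraction]\label{thm:att}
Let $g=g_T>0$, $R=1/(gT)$ and $N=T/R^2=g^2T^3$. Assume $R\to\infty$ and $N/\log T\to\infty$. For every continuous $f:\mathbf R\to\mathbf R$ of at most polynomial growth,
\[
\langle f(\omega(T)/R)\rangle^+_g\to\mathcal I(f):=\iint f(t-s)\,\tfrac1{2\pi}\operatorname{sech}\tfrac s2\;\tfrac1{2\pi}\operatorname{sech}\tfrac t2\,ds\,dt .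
\]
In particular $\langle\omega(T)^2\rangle^+_g\sim2\pi^2R^2$.
\end{theorem}

The last assertion holds because the density $\frac1{2\pi}\operatorname{sech}\frac s2$ is even and has variance $\pi^2$: expanding $\operatorname{sech}\frac s2=2\sum_{j\ge0}(-1)^je^{-(j+1/2)s}$ for $s>0$ gives $\frac1{2\pi}\int s^2\operatorname{sech}\frac s2\,ds=\frac{32}\pi\sum_{j\ge0}(-1)^j(2j+1)^{-3}=\pi^2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\beta<0$ apply Theorem~\ref{thm:rep} with $g=|\beta|T^{-p}$: then $g\to0$ as $p>0$, and $N=|\beta|^{2/3}T^{1-2p/3}$ is a positive power of $T$ as $p<\frac32$. For $\beta>0$ apply Theorem~\ref{thm:att} with $g=\beta T^{-p}$: then $R=T^{p-1}/\beta$ and $N=\beta^2T^{3-2p}$ are positive powers of $T$ as $1<p<\frac32$, and dividing a variable with density $\frac1{2\pi}\operatorname{sech}\frac s2$ by $\beta$ gives the density in (b).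
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
The conditions $g\to0$ and $R\to\infty$ are used to pass from the lattice to the continuum. They cannot simply be dropped: since $|\omega(T)|\le T$, Theorem~\ref{thm:rep} fails for fixed $g>b_*^{-3}$, and for fixed $R$ the variable $\omega(T)/R$ lives on a fixed lattice and cannot converge to a law with a density. The condition $N/\log T\to\infty$ lets exponential estimates $e^{-cN}$ absorb factors $T^C$. Some lower bound on $N$ is needed. Indeed $N\to0$ means $a:=gT^{3/2}\to0$ in both theorems; then $|e^{\pm gJ_T}-1|\le a\exp(2T^{-3/2}J_T)$ tends to $0$ in $L^2(\mathbf P)$ by Lemma~\ref{lem:expmom}, and since $\mathbf E\omega(T)^4\le3T^2$, the Cauchy--Schwarz inequality gives $\langle\omega(T)^2\rangle^\pm_g\sim T$, whereas $(Tg^{1/3})^2=NT\ll T$ and $R^2=T/N\gg T$.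
\end{remark}

The two theorems have independent proofs. Sections~\ref{sec:transfer}--\ref{sec:repproof} treat repulsion and Sections~\ref{sec:field}--\ref{sec:good} attraction; each part begins with an exact formula and a case solved by hand. Throughout, $C,c>0$ are constants that may change from line to line, and $\|\cdot\|$, $\langle\cdot,\cdot\rangle$ are the norm and inner product of the $L^2$ or $\ell^2$ space at hand.

\section{Repulsion: a transfer matrix in space}\label{sec:transfer}

The weight $e^{-gJ_T}$ couples all times, but by \eqref{eq:J} it is a product over sites. We therefore describe a path site by site. The natural variables are the numbers of crossings of the edges, because the number of paths with prescribed crossing numbers factorizes over sites.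

\subsection{Counting paths with given crossing numbers}
Fix $y\ge0$. For a nearest-neighbor path from $0$ to $y$, of any length, let $k_x$ be the number of steps $x+1\to x$. The number of steps $x\to x+1$ is then $k_x+1_{0\le x<y}$. Every visit to $x$ except the final visit to $y$ is followed by a departure, so
\begin{equation}\label{eq:ell}
\ell(x)=k_{x-1}+k_x+1_{0\le x\le y}.
\end{equation}
To each site $x$ attach its \emph{stack}, the ordered list of the departures from $x$; it consists of $k_x+1_{0\le x<y}$ up-arrows and $k_{x-1}$ down-arrows. Since the path ends at $y$, the last arrow of a nonempty stack is up at $x<y$ and down at $x>y$. For example, the path $0,-1,0,1,2,1,0,1$ has $y=1$, $k_{-1}=k_0=k_1=1$ and stacks $\uparrow$ at $-1$, $\downarrow\uparrow\uparrow$ at $0$, $\uparrow\downarrow$ at $1$, $\downarrow$ at $2$. The stack at $0$ may be replaced by $\uparrow\downarrow\uparrow$ and that at $1$ by $\downarrow\uparrow$, which gives four paths. The stack $\uparrow\uparrow\downarrow$ at $0$ violates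 the rule: following it, one gets stuck at $1$ with the excursion to $-1$ unused. The lemma says that the last-arrow rule is the only constraint. Put $c(k,k')=\binom{k+k'-1}{k'}$ for $k\ge1$, $c(0,0)=1$ and $c(0,k')=0$ for $k'\ge1$.

\begin{lemma}\label{lem:count}
The number of paths from $0$ to $y\ge0$ with given finitely supported $(k_x)_{x\in\mathbf Z}$ is
\[
\prod_{0\le x\le y}\binom{k_{x-1}+k_x}{k_x}\ \prod_{x<0}c(k_x,k_{x-1})\ \prod_{x>y}c(k_{x-1},k_x).
\]
\end{lemma}

\begin{proof}
The product counts the families of stacks with the prescribed numbers of arrows that obey the last-arrow rule: for $0\le x<y$ one up-arrow is placed last and $k_x+k_{x-1}$ arrows are ordered freely; at $y$ there are $k_y+k_{y-1}$ arrows and no rule; for $x<0$ the factor is $c(k_x,k_{x-1})$, which vanishes when there are down-arrows but no up-arrow to put last; the case $x>y$ is the mirror image. A path is recovered from its stacks by starting at $0$ and always following the first unused arrow at the current site, so the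 map from paths to families is injective. We show that it is onto.

Given a family, run this procedure until a site $v$ with exhausted stack is reached. Let $\mathrm{In}(x)$ and $\mathrm{Out}(x)$ be the numbers of arrows pointing to $x$ and leaving $x$, and $\mathrm{in}(x)$, $\mathrm{out}(x)$ the numbers of those that were used. We have $\mathrm{In}(x)=k_{x-1}+k_x+1_{1\le x\le y}$ and $\mathrm{Out}(x)=k_{x-1}+k_x+1_{0\le x<y}$, so $\mathrm{In}(x)+1_{x=0}=\mathrm{Out}(x)+1_{x=y}$. At the stopping site, $\mathrm{Out}(v)+1=\mathrm{in}(v)+1_{v=0}\le\mathrm{In}(v)+1_{v=0}=\mathrm{Out}(v)+1_{v=y}$. Hence $v=y$, and all arrows into and out of $y$ are used. For $x\ne y$ we have $\mathrm{in}(x)+1_{x=0}=\mathrm{out}(x)$, hence $\mathrm{In}(x)-\mathrm{in}(x)=\mathrm{Out}(x)-\mathrm{out}(x)$: if an arrow into $x$ is unused, the stack at $x$ is not exhausted. Suppose the stack at some $x<y$ is not exhausted. Its last arrow points to $x+1$ and is unused. So $x+1\ne y$, and the stack at $x+1<y$ is not exhausted. Repeating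 this, we reach $y$ after finitely many steps, a contradiction. For $x>y$ the same argument runs downward. So all arrows are used, and the path obtained has the given stacks.
\end{proof}

\subsection{The generating function}
The length of the path is the global quantity $\sum_x\ell(x)-1$. A Laplace transform in the length turns it into a product over sites as well. Fix $g\ge0$ and $\mu\in\mathbf R$, and put
\[
Z_n(y)=\mathbf E[e^{-gJ_n};\omega(n)=y],\quad Z_n=\sum_yZ_n(y),\quad G_\mu(y)=\sum_{n\ge0}e^{-\mu(n+1)}Z_n(y),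
\]
$U(\ell)=\mu\ell+\frac g2\ell(\ell-1)$, and, for $k,k'\in\{0,1,2,\dots\}$,
\[
A(k,k')=\binom{k+k'}k2^{-(k+k'+1)}e^{-U(k+k'+1)},\qquad Q(k,k')=c(k,k')2^{-(k+k')}e^{-U(k+k')}.
\]
The matrix $A$ is symmetric. The state $0$ is absorbing for $Q$, that is, $Q(0,\cdot)=\delta_0$, so $Q^n(k,0)$ is nondecreasing in $n$; let $\xi(k)=\lim_nQ^n(k,0)\in(0,\infty]$, where positivity follows from $\xi(k)\ge Q(k,0)>0$.

\begin{proposition}\label{prop:transfer}
For $y\ge0$, $G_\mu(y)=2\langle\xi,A^{y+1}\xi\rangle$ in $(0,\infty]$. Moreover $\xi=Q\xi$, and $\xi\le f/f(0)$ for every $f>0$ with $Qf\le f$.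
\end{proposition}

\begin{proof}
A path of length $n$ has $2^{-n}=2\prod_x2^{-\ell(x)}$ and $e^{-\mu(n+1)-gJ_n}=\prod_xe^{-U(\ell(x))}$. By \eqref{eq:ell} and Lemma~\ref{lem:count}, the paths with profile $(k_x)$ contribute
\[
2\prod_{x<0}Q(k_x,k_{x-1})\prod_{0\le x\le y}A(k_{x-1},k_x)\prod_{x>y}Q(k_{x-1},k_x)
\]
to $G_\mu(y)$. The sum of the last product over sequences $(k_x)_{x>y}$ that vanish for $x\ge y+n$ is $Q^n(k_y,0)$, so the sum over all finitely supported sequences is $\xi(k_y)$; on the left we obtain $\xi(k_{-1})$. Monotone convergence gives $\xi=Q\xi$. If $Qf\le f$, then $f(0)Q^n1_{\{0\}}\le Q^nf\le f$.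
\end{proof}

Thus $A$ carries the sites between the endpoints and $\xi$ the two tails of the range. Both matrices have a probabilistic form. Let $X_k$ and $Y_k$ be sums of $k+1$ and of $k$ independent variables with law $\mathbf P(j)=2^{-j-1}$, $j\ge0$, which has mean $1$, variance $2$ and generating function $1/(2-t)$. The negative binomial formula gives $\mathbf P(X_k=k')=\binom{k+k'}k2^{-(k+k'+1)}$ and $\mathbf P(Y_k=k')=c(k,k')2^{-(k+k')}$, also for $Y_0=0$. Hence
\begin{equation}\label{eq:prob}
Af(k)=\mathbf E[f(X_k)e^{-U(k+1+X_k)}],\qquad Qf(k)=\mathbf E[f(Y_k)e^{-U(k+Y_k)}].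
\end{equation}

\subsection{The free walk, by hand}\label{sec:free}
Take $g=0$, $\mu>0$, $\lambda=e^{-\mu}$. By \eqref{eq:prob}, $Q$ maps $k\mapsto t^k$ to $k\mapsto\varphi(t)^k$ and $A$ maps it to $k\mapsto\varphi(t)^{k+1}$, where $\varphi(t)=\lambda/(2-\lambda t)$. Since $1_{\{0\}}(k)=0^k$, the iterates $Q^n1_{\{0\}}$ increase to $\xi(k)=t_*^k$, where $t_*=(1-\sqrt{1-\lambda^2})/\lambda$ is the smaller fixed point of $\varphi$. Then $A\xi=t_*\xi$ and $G_\mu(y)=2t_*^{y+1}/(1-t_*^2)$. For $\mu=m\varepsilon^2$ with $\varepsilon$ small, $t_*=1-\sqrt{2m}\,\varepsilon+O(\varepsilon^2)$. Keeping one term of the series $G_\mu(y)$ and writing $N=T\varepsilon^2$, $y=bT\varepsilon$, we get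
\[
\mathbf P(\omega(T)=y)\le e^{\mu(T+1)}G_\mu(y)\approx\exp\{N[m-b\sqrt{2m}]\}.
\]
The best choice $m=b^2/2$ gives $e^{-Nb^2/2}=e^{-y^2/2T}$, the correct Gaussian rate. The bound equals $1$ only at $b=0$, which is the speed of the free walk. For $\mu<0$ the map $\varphi$ has no real fixed point, $\xi(k)=\infty$ for $k\ge1$, and no bound results.

\subsection{Scaling and plan of the proof}
Now let $g>0$ be small, and set
\[
\varepsilon=g^{1/3},\qquad\mu=m\varepsilon^2,\qquad h=\varepsilon k,\qquad v_m(h)=2mh+2h^2 .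
\]
The variable $\ell=k+1+X_k$ has mean and variance $2(k+1)$, so $\mathbf E\ell(\ell-1)=4(k+1)^2$; likewise $k+Y_k$ has mean and variance $2k$. Therefore
\begin{equation}\label{eq:meanU}
\mathbf EU(k+1+X_k)=\varepsilon v_m(h+\varepsilon),\qquad\mathbf EU(k+Y_k)=\varepsilon v_m(h).
\end{equation}
One step of $X$ moves $h$ by an amount with mean $\varepsilon$ and variance about $2\varepsilon h$, and $Y$ has no drift. The choice $\varepsilon=g^{1/3}$ makes the killing \eqref{eq:meanU} of the same order $\varepsilon$, and we expect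
\[
A\approx1+\varepsilon\big(h\partial_h^2+\partial_h-v_m\big),\qquad Q\approx1+\varepsilon h\big(\partial_h^2-2(h+m)\big).
\]
The first operator is $-H_m$ acting on radial functions written in the variable $h=|z|^2$, and the second is an Airy operator. So $G_\mu(y)\approx e^{-E(m)\varepsilon y}$ as long as $\xi$ is bounded, and
\[
Z_T(bT\varepsilon)\lesssim\exp\{N[m-bE(m)]\}.
\]
(Without the quartic term, $e^{-\sqrt{2m}\,h}$ is the ground state and $E(m)=\sqrt{2m}$, as found in Section~\ref{sec:free}.) At $m=m_c$ the exponent is $m_c$ for every $b$, and we shall see that $Z_T\ge e^{N(m_c-o(1))}$. The derivative of the exponent in $m$ at $m_c$ is $1-b/b_*$. If $b>b_*$, a slightly larger $m$ gives an exponent below $m_c$; if $b<b_*$, a slightly smaller $m$ does. So all $b\ne b_*$ are exponentially unlikely. The case $b<b_*$ requires that $\xi$ be still bounded for $m$ slightly below $m_c$. This is the point of Lemma~\ref{lem:airy}.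

\section{The oscillator and the Airy function}\label{sec:osc}

The operator $H_m$ is defined by the quadratic form $\mathfrak h_m(\psi)=\int\big(\frac14|\nabla\psi|^2+v_m(|z|^2)\psi^2\big)dz$ on $\mathcal D=\{\psi\in H^1(\mathbf R^2):|z|^2\psi\in L^2\}$. We use the following textbook facts \cite{RS}. Since the potential is continuous and tends to $+\infty$, $H_m$ has compact resolvent, that is, bounded subsets of $\mathcal D$ are precompact in $L^2$; the number $E(m)=\min\{\mathfrak h_m(\psi):\|\psi\|=1\}$ is a simple eigenvalue, and the minimizer is unique up to sign and can be chosen strictly positive. Call it $\psi_m$. It is smooth by elliptic regularity and radial by uniqueness. For $\psi(z)=F(|z|^2)$ we have $\Delta\psi=4(hF''+F')$, $|\nabla\psi|^2=4hF'^2$ and $dz=\pi\,dh$, so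
\begin{equation}\label{eq:form}
\mathfrak h_m(\psi)=\pi\int_0^\infty(hF'^2+v_mF^2)\,dh,\qquad\|\psi\|^2=\pi\int_0^\infty F^2\,dh.
\end{equation}

\begin{lemma}\label{lem:E}
The function $E$ is continuously differentiable with $E'(m)=2\int|z|^2\psi_m^2\,dz>0$, and it has a unique zero $m_c<0$. Write $\psi_m(z)=F_m(|z|^2)$. Then $F_m>0$ is smooth on $[0,\infty)$,
\begin{equation}\label{eq:ode}
hF_m''+F_m'-v_mF_m=-E(m)F_m,
\end{equation}
and $F_m,F_m',F_m'',F_m'''$ are $O(e^{-\sqrt h/2})$ as $h\to\infty$.
\end{lemma}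

\begin{proof}
Let $\sigma(m)=\int|z|^2\psi_m^2>0$. For $m<m'$, testing $H_{m'}$ with $\psi_m$ and $H_m$ with $\psi_{m'}$ gives
\[
2\sigma(m')\le\frac{E(m')-E(m)}{m'-m}\le2\sigma(m).
\]
So $\sigma$ is monotone, $E$ is strictly increasing and continuous, and it remains to see that $\sigma$ is continuous. If $m_n\to m$, then $\mathfrak h_m(\psi_{m_n})=E(m_n)+2(m-m_n)\sigma(m_n)\to E(m)$. Since $v_m(h)\ge h^2-m^2$, the sequence is bounded in $\mathcal D$. Every subsequence has a further subsequence converging in $L^2$ and weakly in $\mathcal D$; the limit is a nonnegative unit vector, and it minimizes $\mathfrak h_m$ because $\mathfrak h_m+(m^2+1)\|\cdot\|^2$ is the square of a Hilbert norm on $\mathcal D$ and hence weakly lower semicontinuous. So $\psi_{m_n}\to\psi_m$ in $L^2$, and $|\sigma(m_n)-\sigma(m)|\le\|\psi_{m_n}-\psi_m\|\,\||z|^2(\psi_{m_n}+\psi_m)\|\to0$. Next, $E(0)=\mathfrak h_0(\psi_0)>0$, and $E(m)\le E(0)+2m\sigma(0)\to-\infty$ as $m\to-\infty$. This gives $m_c$.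

On $(0,\infty)$, \eqref{eq:ode} is the eigenvalue equation. The recursion $(n+1)^2c_{n+1}=-Ec_n+2mc_{n-1}+2c_{n-2}$, $c_0=1$, $c_{-1}=c_{-2}=0$, defines an entire solution $\tilde F=\sum c_nh^n$. For any solution $F$ the quantity $h(\tilde FF'-\tilde F'F)$ is a constant $c$, so $(F/\tilde F)'=c/(h\tilde F^2)$ near $0$, and $F$ is bounded near $0$ only if $c=0$. Hence $F_m$ is a multiple of $\tilde F$.

For the decay, write $\psi=\psi_m$, $F=F_m$, $v=v_m$, and choose $r_0$ with $4(v-E)\ge1$ for $|z|\ge r_0$. There $\Delta\psi=4(v-E)\psi\ge\psi>0$, so $\psi$ is subharmonic and $\psi(z)\le\frac1\pi\int_{B(z,1)}\psi\le C\|\psi\|_{L^2(B(z,1))}\to0$ as $|z|\to\infty$. Also $\Delta e^{-|z|}=(1-|z|^{-1})e^{-|z|}\le e^{-|z|}$. Choose $C$ so that $w=\psi-Ce^{-|z|}\le0$ on $|z|=r_0$. Then $\Delta w\ge w$ on $|z|>r_0$ and $w\to0$ at infinity; at a positive maximum we would have $0\ge\Delta w\ge w>0$. So $w\le0$, that is, $F\le Ce^{-\sqrt h}$. By \eqref{eq:ode}, $(hF')'=(v-E)F$ is integrable, so $hF'$ has a limit at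 infinity, which is $0$ since otherwise $F$ would diverge logarithmically. Thus $hF'(h)=-\int_h^\infty(v-E)F$, and the bounds on $F''$ and $F'''$ follow from $hF''=(v-E)F-F'$ and its derivative $hF'''=v'F+(v-E)F'-2F''$; the polynomial factors are absorbed by the loss in the exponent.
\end{proof}

The Airy function $\operatorname{Ai}$ solves $\operatorname{Ai}''(t)=t\operatorname{Ai}(t)$, decays with all derivatives faster than $e^{-t}$ as $t\to\infty$, has a largest zero $a_1<0$ and is positive on $(a_1,\infty)$. Put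
\[
\mathcal A_m(h)=\operatorname{Ai}(2^{1/3}(h+m)),\qquad m_A=2^{-1/3}a_1 .
\]
Then $\mathcal A_m''=2(h+m)\mathcal A_m$, so $\mathcal A_m$ is annihilated by the limiting operator of $Q-1$; it is positive on $[0,\infty)$ when $m>m_A$.

\begin{lemma}\label{lem:airy}
$m_A<m_c$.
\end{lemma}

\begin{proof}
We show $E(m_A)<0$. Let $f=\mathcal A_{m_A}$, so $f(0)=0$, and test with $\psi(z)=F(|z|^2)$, $F=f/\sqrt h$. The function $\psi$ is $|z|$ times the smooth function $f(h)/h$ of $h=|z|^2$ and decays rapidly with its gradient, so $\psi\in\mathcal D$. We have $hF'^2=f'^2-ff'/h+f^2/4h^2$, and $\int ff'/h=\frac12\int f^2/h^2$ by integration by parts, as $f^2/h\to0$ at $0$ and $\infty$. Further $v_{m_A}F^2=2(h+m_A)f^2=ff''$ and $\int ff''=-\int f'^2$. By \eqref{eq:form}, $\mathfrak h_{m_A}(\psi)=-\frac\pi4\int_0^\infty f^2/h^2\,dh<0$.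
\end{proof}

\section{Proof of the theorem on repulsion}\label{sec:repproof}

We do not need convergence of the spectrum of $A$. Since $A$ and $Q$ have nonnegative entries, upper bounds follow from positive supersolutions and the lower bound from one test function. All three are built from continuum functions with the help of a single Taylor expansion.

\subsection{One step of the transfer matrices}
Fix $m_0$ and let $|m|\le m_0$, $0<\varepsilon\le1$. With $s=\varepsilon\ell$ we have $U(\ell)=\varepsilon\big(\frac12s^2+(m-\frac\varepsilon2)s\big)$. Hence, with $s_0=4(m_0+1)$,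
\begin{equation}\label{eq:Ubounds}
U\ge-C\varepsilon;\quad U\ge\tfrac14\varepsilon s^2\ \text{ if }s\ge s_0;\quad|U|\le C\varepsilon(s+s^2);\quad0\le e^{-U}-1+U\le CU^2,
\end{equation}
where the last bound uses the first. Call $F\in C^3[0,\infty)$ \emph{admissible} if $F\ge0$ and $F$, $F'$, $(h+1)F''$, $F'''$ are bounded. By Section~\ref{sec:osc}, $F_m+\eta$ and, for $m>m_A$, $\mathcal A_m+\eta$ are admissible for $\eta\ge0$.

\begin{lemma}\label{lem:step}
Let $F$ be admissible, $f(k)=F(\varepsilon k)$, $h=\varepsilon k$, $h_1>0$. There are constants $C=C(F,m_0,h_1)$ and $C_0=C_0(F)$ such that: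
\begin{itemize}
\item[(a)] $|Af(k)-F(h)-\varepsilon(hF''+F'-v_mF)(h)|\le C\varepsilon^{3/2}$ if $h\le h_1$;
\item[(b)] $|Qf(k)-F(h)-\varepsilon h(F''-2(h+m)F)(h)|\le C\varepsilon^{3/2}h$ if $h\le h_1$;
\item[(c)] $Af(k)$ and $Qf(k)$ are at most $e^{-\varepsilon h_1^2/4}(F(h)+C_0\varepsilon)$ if $h\ge h_1\ge s_0$.
\end{itemize}
\end{lemma}

The factor $h$ in the error term of (b) matters: the operator approximating $Q-1$ degenerates at $h=0$, and the error must degenerate with it.

\begin{proof}
Let $D=X_k-k$. Then $\mathbf ED=1$ and $\mathbf ED^2=2k+3$. A sum of $n$ independent centered copies of a variable with four moments has fourth moment at most $Cn^2$, so $\mathbf ED^4\le C(k+1)^2$ and $\mathbf E|D|^3\le C(k+1)^{3/2}$. For $D'=Y_k-k$ we have $\mathbf ED'=0$, $\mathbf ED'^2=2k$, $\mathbf ED'^4\le Ck^2$, $\mathbf E|D'|^3\le Ck^{3/2}$. By Minkowski's inequality, $\mathbf E(k+1+X_k)^j\le C_j(k+1)^j$ and $\mathbf E(k+Y_k)^j\le C_jk^j$, so \eqref{eq:Ubounds} gives, for $h\le h_1$, $\mathbf EU^2\le C\varepsilon^2$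 in the case of $A$ and $\mathbf EU^2\le C\varepsilon^2h^2$ in the case of $Q$.

(a) With $X=X_k$ and $U=U(k+1+X)$,
\[
Af(k)=\mathbf EF(\varepsilon X)-F(h)\mathbf EU-\mathbf E[U(F(\varepsilon X)-F(h))]+\mathbf E[F(\varepsilon X)(e^{-U}-1+U)].
\]
Taylor's formula gives $\mathbf EF(\varepsilon X)=F+\varepsilon F'+\varepsilon(h+\frac32\varepsilon)F''+O(\varepsilon^3(k+1)^{3/2})$, and $\varepsilon^3(k+1)^{3/2}=\varepsilon^{3/2}(h+\varepsilon)^{3/2}$. By \eqref{eq:meanU}, $\mathbf EU=\varepsilon v_m(h)+O(\varepsilon^2)$. The third term is at most $(\mathbf EU^2)^{1/2}\|F'\|_\infty\varepsilon(2k+3)^{1/2}=O(\varepsilon^{3/2})$, and the fourth is $O(\varepsilon^2)$.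

(b) For $k=0$ both sides vanish. For $k\ge1$ use the same decomposition with $Y=Y_k$. Now $\mathbf EF(\varepsilon Y)=F+\varepsilon hF''+O((\varepsilon h)^{3/2})$, $\mathbf EU=\varepsilon v_m(h)=2\varepsilon h(h+m)$, the third term is $O(\varepsilon h\cdot\varepsilon\sqrt{2k})=O((\varepsilon h)^{3/2})$ and the fourth is $O((\varepsilon h)^2)$. For $h\le h_1$ these errors are $O(\varepsilon^{3/2}h)$.

(c) The argument of $U$ in \eqref{eq:prob} is at least $k$, so $s\ge h\ge h_1\ge s_0$ and $U\ge\varepsilon h_1^2/4$. It remains to show $\mathbf EF(\varepsilon X)\le F(h)+C_0\varepsilon$ for $h\ge1$, and the same for $Y$. The third-order expansion is too weak for large $h$, so we use the decay of $F''$. On $\{X\ge k/2\}$,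
\[
F(\varepsilon X)\le F(h)+\varepsilon F'(h)D+\tfrac12\varepsilon^2D^2\sup_{[h/2,\infty)}|F''|,\qquad\sup_{[h/2,\infty)}|F''|\le\frac C{h+1}.
\]
By the fourth moment bound, $\mathbf P(X<k/2)\le Ck^{-2}\le C\varepsilon^2$, and since $|D|\le k$ on this event, $|\mathbf E[D;X\ge k/2]|\le1+k\cdot Ck^{-2}\le C$. As $F\ge0$, we get $\mathbf EF(\varepsilon X)\le F(h)+C\varepsilon+C\varepsilon(h+\frac32\varepsilon)/(h+1)+\|F\|_\infty C\varepsilon^2$. For $Y$ replace $D$ by $D'$, which satisfies the same moment bounds.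
\end{proof}

\subsection{Supersolutions and the upper bound}
The ground state $F_m$ tends to $0$ at infinity and cannot absorb the error terms there. Adding a small constant $\eta$ repairs this at the price of an arbitrarily small loss $\delta$ in the eigenvalue, since the killing is strong for large $h$.

\begin{lemma}\label{lem:superA}
For $m\in\mathbf R$ and $\delta>0$ there is $\eta>0$ such that $f(k)=F_m(\varepsilon k)+\eta$ satisfies $Af\le(1+\varepsilon(\delta-E(m)))f$ for all small $\varepsilon$.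
\end{lemma}

\begin{proof}
Write $E=E(m)$, $v=v_m$, $F=F_m+\eta$. By \eqref{eq:ode},
\[
(\tfrac\delta2-E)F-(hF''+F'-vF)=\tfrac\delta2F_m+\eta(v-E+\tfrac\delta2).
\]
This is nonnegative for small $\eta$, because $F_m$ is bounded below on the bounded set where $v<E$. Fix such an $\eta$, and then $h_1\ge s_0$ with $h_1^2/4-C_0/\eta\ge|E|+1$. For $h\le h_1$, Lemma~\ref{lem:step}(a) gives $Af\le(1+\varepsilon(\frac\delta2-E))F+C\varepsilon^{3/2}$, and $C\varepsilon^{3/2}\le\varepsilon\frac\delta2\eta\le\varepsilon\frac\delta2F$ for small $\varepsilon$. For $h\ge h_1$, part (c) and $F\ge\eta$ give $Af\le F\exp(\varepsilon(C_0/\eta-h_1^2/4))\le e^{-\varepsilon(|E|+1)}F\le(1-\varepsilon|E|)F$ for small $\varepsilon$.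
\end{proof}

\begin{lemma}\label{lem:superQ}
For $m\in(m_A,0]$ there is $C$ such that for all small $\varepsilon$ we have $\xi(k)\le C$ for all $k$ and $\sum_k\xi(k)\le Cg^{-1/2}$.
\end{lemma}

\begin{proof}
Pick $m'\in(m_A,m)$, let $\delta=\min(m-m',1)$ and $F=\mathcal A_{m'}+\eta$. Then
\[
F''-2(h+m)F+\delta F=-(2(m-m')-\delta)\mathcal A_{m'}-\eta(2(h+m)-\delta).
\]
For $h\ge|m|+1$ both terms are nonpositive. On $[0,|m|+1]$ the function $\mathcal A_{m'}$ is bounded below, since $m'>m_A$, so the sum is nonpositive for small $\eta$. Fix $\eta$ and $h_1\ge s_0$ with $h_1^2/4\ge C_0/\eta$, and let $f(k)=F(\varepsilon k)$. For $h\le h_1$, Lemma~\ref{lem:step}(b) gives $Qf-f\le\varepsilon h(-\delta\eta+C\varepsilon^{1/2})\le0$ for small $\varepsilon$. For $h\ge h_1$, part (c) gives $Qf\le F\exp(\varepsilon(C_0/\eta-h_1^2/4))\le f$. By Proposition~\ref{prop:transfer}, $\xi\le f/f(0)\le C$. For $\varepsilon k\ge s_0$, \eqref{eq:prob} and \eqref{eq:Ubounds} give $\xi(k)=Q\xi(k)\le Ce^{-gk^2/4}$. Hence $\sum_k\xi(k)\le C(\varepsilon^{-1}+g^{-1/2})\le Cg^{-1/2}$.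
\end{proof}

Let $m\in(m_A,0]$, $\delta>0$, and let $f$ be as in Lemma~\ref{lem:superA}. Since $\xi\le C\le(C/\eta)f$ and $f$ is bounded, $A^{y+1}\xi\le C(1+\varepsilon(\delta-E(m)))^{y+1}\le Ce^{\varepsilon(\delta-E(m))y}$ pointwise. Write $y=bT\varepsilon$, so that $\varepsilon y=bN$ and $\mu T=mN$. Proposition~\ref{prop:transfer} and Lemma~\ref{lem:superQ} give, for all large $T$ and all $y\ge0$,
\begin{equation}\label{eq:upper}
Z_T(y)\le e^{\mu(T+1)}G_\mu(y)\le Cg^{-1/2}\exp\{N[m+b(\delta-E(m))]\},\qquad C=C(m,\delta).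
\end{equation}

\subsection{The lower bound}
A lower bound on a generating function says nothing in general about one coefficient. For repulsion it does, because $Z_n$ is submultiplicative: if $Z_T$ were small, all later $Z_n$ would be small.

\begin{lemma}\label{lem:lower}
For every $s>0$, $Z_T\ge e^{N(m_c-s)}$ for all large $T$.
\end{lemma}

\begin{proof}
Let $m=m_c-s$, so $E(m)<0$. Let $\kappa:[0,\infty)\to[0,1]$ be smooth, equal to $1$ on $[0,1]$ and to $0$ on $[2,\infty)$, and $\chi(h)=F_m(h)\kappa(h/B)$. Integrating by parts, and then using the decay of $F_m$, $F_m'$ and \eqref{eq:form},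
\[
\gamma_B:=\int_0^\infty\chi(h\chi''+\chi'-v_m\chi)\,dh=-\int_0^\infty(h\chi'^2+v_m\chi^2)\,dh\to-E(m)\int_0^\infty F_m^2\,dh>0
\]
as $B\to\infty$. Fix $B$ with $\gamma_B>0$ and let $f(k)=\chi(\varepsilon k)$. Multiply Lemma~\ref{lem:step}(a), with $h_1=2B$, by $f(k)\ge0$ and sum over the $O(\varepsilon^{-1})$ points of the support. The main term is a Riemann sum for $\gamma_B$, so $\langle f,Af\rangle\ge\|f\|^2+\gamma_B-o(1)>\|f\|^2$ for small $\varepsilon$. Fix such an $\varepsilon$.

By \eqref{eq:Ubounds}, $A$ is bounded entrywise by $e^{C\varepsilon}$ times the symmetric stochastic matrix $\mathbf P(X_k=k')$, which has norm at most $1$ on $\ell^2$. So $A$ is bounded and self-adjoint. For even $n$ the function $t^n$ is convex, and Jensen's inequality for the spectral measure of $f/\|f\|$ gives $\langle f,A^nf\rangle\ge\|f\|^2(\langle f,Af\rangle/\|f\|^2)^n\to\infty$. Since $\xi>0$ and $f$ has finite support, $\xi\ge c_gf$ for some $c_g>0$. By Proposition~\ref{prop:transfer}, $\sum_ne^{-\mu(n+1)}Z_n\ge\sum_{y\ge0}G_\mu(y)=\infty$.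

Dropping the intersections between the first $n$ and the last $n'$ steps gives $Z_{n+n'}\le Z_nZ_{n'}$, and $Z_i\le1$. If $e^{-\mu T}Z_T<1$, then $e^{-\mu(jT+i+1)}Z_{jT+i}\le e^{|\mu|T}(e^{-\mu T}Z_T)^j$ for $0\le i<T$, and the series would converge. Hence $Z_T\ge e^{\mu T}=e^{N(m_c-s)}$ as soon as $\varepsilon=g_T^{1/3}$ is small.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
The event shrinks as $r$ grows, so let $0<r<b_*$. Recall that $E(m_c+s)=s/b_*+o(s)$ as $s\to0$.

For $b\ge b_*+r$ take $m=m_c+s\le0$ with $s>0$ so small that $E(m)>s/(b_*+\frac34r)$, and then $\delta>0$ with $E(m)-\delta\ge s/(b_*+\frac34r)$. The bracket in \eqref{eq:upper} is at most $m_c+s-s\frac{b_*+r}{b_*+3r/4}<m_c$.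

For $0\le b\le b_*-r$ take $m=m_c-s$ with $s>0$ so small that $m>m_A$, which Lemma~\ref{lem:airy} allows, and $-E(m)<s/(b_*-\frac r2)$, and then $\delta>0$ with $\delta-E(m)\le s/(b_*-\frac r2)$. The bracket is at most $m_c-s+s\frac{b_*-r}{b_*-r/2}<m_c$.

Since $Z_T(-y)=Z_T(y)$ and $|y|\le T$, the endpoints with $\big||y|/(T\varepsilon)-b_*\big|\ge r$ have total weight at most $CTg^{-1/2}e^{N(m_c-c)}$ for some $c>0$. For large $T$ we have $N\ge1$, that is, $\varepsilon^{-2}\le T$ and $g^{-1/2}\le T^{3/4}$. Dividing by Lemma~\ref{lem:lower} with $s=c/2$ and using $N/\log T\to\infty$, we bound the probability by $CT^{7/4}e^{-cN/2}\le e^{-cN/4}$.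

Since $(|\omega(T)|/T\varepsilon)^q\le\varepsilon^{-q}\le T^{q/2}$, these endpoints contribute $o(1)$ to $\langle(|\omega(T)|/T\varepsilon)^q\rangle^-_g$, whose limit points therefore lie in $[(b_*-r)^q,(b_*+r)^q]$ for every $r$.

Finally, take $m=m_c+s\le0$ with $s>0$ and $0<\delta<E(m)$ in \eqref{eq:upper}. The bracket is at most $m_c+s$ for all $b\ge0$, so $Z_T\le T^Ce^{N(m_c+s)}$. With Lemma~\ref{lem:lower}, $N^{-1}\log Z_T\to m_c$.
\end{proof}

\section{Attraction: a Gaussian random potential}\label{sec:field}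

From now on $g,R,N$ are as in Theorem~\ref{thm:att}, so that
\[
1/g=TR=NR^3,
\]
and $T$ is large; in particular $N\ge1$, that is, $R\le\sqrt T$.

\subsection{Linearization}
The weight $e^{gJ_T}$ is the exponential of a positive quadratic form in $\ell$, so it is the Laplace transform of a Gaussian field. Given the field, the walk moves in a fixed potential and is governed by a symmetric matrix. To have a finite matrix and to treat the two ends of the path alike, we put the walk on the cycle $\Lambda=\mathbf Z/M\mathbf Z$, $M=4T$, and sum over the starting point. Write $|x|$ for the distance from $x$ to $0$ in $\Lambda$ and represent differences $y-x$ in $(-2T,2T]$. A $T$-step walk does not wrap around, so $J_T$ and $\omega(T)-\omega(0)$ have the same joint law as on $\mathbf Z$.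

Let $V=(V_x)_{x\in\Lambda}$ be independent $N(0,g)$ variables, with law $\mathbb P$ and expectation $\mathbb E$. Let $P$ be the transition matrix of the walk on $\Lambda$, $\mathbf E_x$ the expectation for the walk started at $x$, and
\[
Z_V(x,y)=\mathbf E_x\big[e^{\sum_{i=0}^TV_{\omega(i)}};\omega(T)=y\big]=u_xK^T(x,y)u_y,\qquad u=e^{V/2},\quad K=K_V=uPu,
\]
where $u$ also denotes the diagonal matrix with entries $u_x$. Put $Z_V[f]=\sum_{x,y}f(\frac{y-x}R)Z_V(x,y)$, $Z_V=Z_V[1]=\langle u,K^Tu\rangle$ and $\mathfrak Z=\mathbb EZ_V$. Since $\mathbb Ee^{\sum_zV_z\ell(z)}=e^{\frac g2\sum\ell^2}$ and $\sum\ell^2=2J_T+T+1$, we have $\mathbb EZ_V(x,y)=e^{g(T+1)/2}\mathbf E_x[e^{gJ_T};\omega(T)=y]$, which depends only on $y-x$. Therefore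
\begin{equation}\label{eq:lin}
\langle f(\omega(T)/R)\rangle^+_g=\frac{\mathbb EZ_V[f]}{\mathfrak Z},\qquad\mathfrak Z=\sum_{a\in\Lambda}\mathbf E_a\big[e^{\frac g2\sum\ell^2}\big].
\end{equation}
The matrix $K$ is symmetric, irreducible and has nonnegative entries. By the Perron--Frobenius theorem its largest eigenvalue $\rho=\rho(V)$ equals $\|K\|$, is simple, and has a unit eigenvector $\psi>0$.

\subsection{Two sites, by hand}
Replace $\Lambda$ by $\{1,2\}$ and $P$ by the matrix with all entries $\frac12$, let $\omega(0)$ be uniform and $g=\alpha/T$, and ask for the probability that $\omega(T)=\omega(0)$ under the weight $e^{gJ_T}$. Now $K=\frac12uu^{\top}$ has rank one, $\rho=\frac12(e^{V_1}+e^{V_2})$ and $Z_V(x,y)=\frac12\rho^{T-1}e^{V_x}e^{V_y}$. Write $V_1=a+v$, $V_2=a-v$ with $a,v$ independent $N(0,g/2)$, so $\rho=e^a\cosh v$. The factor $e^{(T+1)a}$ cancels in the ratio, and $\cosh2v=\cosh^2v\,(1+\tanh^2v)$, so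
\[
\langle1_{\omega(T)=\omega(0)}\rangle=\frac{\int\frac12(1+\tanh^2v)\,\cosh v\;e^{T[\log\cosh v-v^2/\alpha]}\,dv}{\int\cosh v\;e^{T[\log\cosh v-v^2/\alpha]}\,dv}.
\]
For $\alpha>2$ the bracket is maximal exactly at $\pm v_*$, where $v_*>0$ solves $\tanh v=2v/\alpha$, and the ratio tends to $\frac12(1+\tanh^2v_*)$. All features of the proof are visible. The field is weighted by $\rho^T$ times the Gaussian density and concentrates on the maximizers of gain minus cost. The maximizers form an orbit of the symmetry group. Given the field, the two endpoints are independent with law proportional to $u\psi$. The observable is invariant, so it does not matter which point of the orbit is chosen.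

\subsection{Scaling and plan of the proof}
On $\Lambda$ consider fields $V_x=R^{-2}\mathsf v(x/R)$. The Gaussian cost is $\sum V^2/2g\approx\frac N2\int\mathsf v^2$, and the gain is $\rho^T\approx e^{N\lambda(\mathsf v)}$ with $\lambda(\mathsf v)=\sup_{\|\phi\|=1}[\int\mathsf v\phi^2-\frac12\int\phi'^2]$. Maximizing first over $\mathsf v$, which gives $\mathsf v=\phi^2$, we find
\[
\sup_{\mathsf v}\Big[\lambda(\mathsf v)-\tfrac12\int\mathsf v^2\Big]=\sup_{\|\phi\|=1}\mathcal E(\phi),\qquad\mathcal E(\phi)=\tfrac12\int\phi^4-\tfrac12\int\phi'^2 .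
\]
The nonnegative maximizers are the translates of $\phi_*(s)=\frac12\operatorname{sech}\frac s2$ (Section~\ref{sec:cont}). In the potential $\phi_*^2$ the ground state is $\phi_*$ itself and there is a spectral gap, so $Z_V(x,y)$ is nearly proportional to $\phi_*(x/R)\phi_*(y/R)$. Each endpoint sees the ground state to the first power, which is why the density in Theorem~\ref{thm:att} is $\phi_*/\int\phi_*$ and not the local time profile $\phi_*^2$.

Three difficulties are absent from the two-site model. First, $V$ is white noise. Over an arc $I$ of $R$ sites, the cost functional $R^3\sum_IV^2$ has mean $R^4g=R/N$, which may be unbounded, so $V$ cannot be expected to be close to a soliton in the norm of the cost. On the other hand $R\sum_IV$ has variance $R^3g=1/N$, and its maximum over all arcs is small when $N\gg\log T$. So closeness must be measured by sums over arcs, and we must show that this weak norm controls the spectrum (Section~\ref{sec:forms}). Second, Laplace's method has to be reduced to a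 bounded number of Gaussian variables; this is done by localizing to a window and averaging over blocks (Section~\ref{sec:conc}), after discarding rare events with a rough a priori bound (Section~\ref{sec:apriori}). Third, the observable sees $\sum_x\theta(x)$ and moments of the Perron vector, while spectral theory controls it in $\ell^2$; we need exponential decay, and we must handle the eigenvalue $-\rho$ caused by the parity of the walk (Section~\ref{sec:good}).

\section{The continuum problem}\label{sec:cont}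

We have $\phi_*\le\min(\frac12,e^{-|s|/2})$ and $\phi_*'=-\frac12\tau\phi_*$ with $\tau=\tanh\frac s2$. Using $d\tau=2\phi_*^2\,ds$ and $\phi_*^2=\frac14(1-\tau^2)$,
\begin{equation}\label{eq:phi}
\int\phi_*^2=1,\quad\int\phi_*^4=\tfrac16,\quad\int\phi_*'^2=\tfrac1{12},\quad\int\phi_*=\pi,\quad E_*:=\mathcal E(\phi_*)=\tfrac1{24}.
\end{equation}
For $\phi\in H^1(\mathbf R)$ we have $2\phi(s)^2\le\int|(\phi^2)'|\le2\|\phi\|\|\phi'\|$, so $\|\phi\|_\infty^2\le\|\phi\|\|\phi'\|$.

\begin{lemma}\label{lem:GN}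
If $\phi\in H^1(\mathbf R)$ and $\|\phi\|^2=a$, then $\mathcal E(\phi)\le a^3E_*$. If $\phi_n\ge0$, $\|\phi_n\|=1$ and $\mathcal E(\phi_n)\to E_*$, there are $s_n\in\mathbf R$ such that $\phi_n(\cdot+s_n)\to\phi_*$ in $H^1$ along a subsequence.
\end{lemma}

\begin{proof}
Let $S=\sup\{\mathcal E(\phi):\|\phi\|=1\}\ge E_*>0$. For $\|\phi\|=1$ and $t=\|\phi'\|$ we have $\int\phi^4\le\|\phi\|_\infty^2\le t$, so $\mathcal E(\phi)\le\frac12t-\frac12t^2$ and $S<\infty$. The substitution $\phi(s)=a\chi(as)$ multiplies $\|\chi\|^2$ by $a$ and $\mathcal E(\chi)$ by $a^3$, so $\mathcal E(\phi)\le\|\phi\|^6S$ for all $\phi$. Since $\mathcal E(|\phi|)\ge\mathcal E(\phi)$, there are nonnegative maximizing sequences. Let $(\phi_n)$ be any of them. Eventually $\mathcal E(\phi_n)\ge S/2$, so $\|\phi_n'\|\le1$ and $\|\phi_n\|_\infty^2\ge\int\phi_n^4\ge S$. Translate a maximum point of $\phi_n$ to $0$ and pass to a subsequence such that $\phi_n\to\phi$ weakly in $H^1$ and locally uniformly. Then $\phi\ge0$ and $\phi(0)^2\ge S$,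 so $a=\|\phi\|^2\in(0,1]$.

The danger is that part of the mass escapes to infinity; the cubic scaling forbids it. Let $d_n=\phi_n-\phi$. Weak convergence gives $\|d_n\|^2\to1-a$ and $\|\phi_n'\|^2=\|\phi'\|^2+\|d_n'\|^2+o(1)$. Also $|\int\phi_n^4-\int\phi^4-\int d_n^4|\le C\int|\phi||d_n|\to0$, since $\phi,d_n$ are uniformly bounded, $d_n\to0$ uniformly on $[-B,B]$, and the rest is at most $2\|\phi\|_{L^2(|s|>B)}$. So $\mathcal E(\phi_n)=\mathcal E(\phi)+\mathcal E(d_n)+o(1)$ and $S\le(a^3+(1-a)^3)S$, which forces $a=1$. Then $d_n\to0$ in $L^2$, hence in $L^4$, and $S=\mathcal E(\phi)-\frac12\lim\|d_n'\|^2$. As $\mathcal E(\phi)\le S$, we get $\mathcal E(\phi)=S$ and $\phi_n\to\phi$ in $H^1$.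

The maximizer satisfies $\frac12\phi''+\phi^3=\nu\phi$ weakly, with a Lagrange multiplier $\nu$. So $\phi\in C^2\cap H^2$ and $\phi,\phi'\to0$ at infinity. Multiplying by $\phi'$ and integrating gives $\phi'^2+\phi^4-2\nu\phi^2\equiv0$. At a maximum point $s_*$ we have $\phi'(s_*)=0$ and $\phi(s_*)^2=2\nu>0$. With $\alpha=\sqrt{2\nu}$, the function $\alpha\operatorname{sech}(\alpha(s-s_*))$ solves the same equation, as $\operatorname{sech}''=\operatorname{sech}-2\operatorname{sech}^3$, and has the same data at $s_*$, so it equals $\phi$. Its squared norm is $2\alpha$, so $\alpha=\frac12$, $\phi=\phi_*(\cdot-s_*)$ and $S=E_*$.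
\end{proof}

The next lemma says that $\frac12\frac{d^2}{ds^2}+\phi_*^2$ has top eigenvalue $\frac18$, with eigenfunction $\phi_*$, and is nonpositive on the orthogonal complement.

\begin{lemma}\label{lem:gap}
For $\phi\in H^1(\mathbf R)$, $\ \int\phi_*^2\phi^2-\frac12\int\phi'^2\le\frac18\langle\phi,\phi_*\rangle^2$.
\end{lemma}

\begin{proof}
Let $\mathsf A=\frac d{ds}+\frac12\tau$ and $\mathsf A^\dagger=-\frac d{ds}+\frac12\tau$. Since $(\frac12\tau)'=\phi_*^2$ and $(\frac12\tau)^2=\frac14-\phi_*^2$, we have $\|\mathsf A\phi\|^2=\int\phi'^2+\frac14\|\phi\|^2-2\int\phi_*^2\phi^2$ and $\mathsf A\mathsf A^\dagger=-\frac{d^2}{ds^2}+\frac14$, and the kernel of $\mathsf A$ is $\mathbf R\phi_*$. The claim is thus $\|\mathsf A\phi\|^2\ge\frac14(\|\phi\|^2-\langle\phi,\phi_*\rangle^2)$. Both sides are unchanged if a multiple of $\phi_*$ is added to $\phi$, so let $\phi\perp\phi_*$. Let $\chi=(-\frac{d^2}{ds^2}+\frac14)^{-1}\mathsf A\phi\in H^2$; by Fourier transform, $\|\chi\|\le4\|\mathsf A\phi\|$. The function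 $\phi-\mathsf A^\dagger\chi$ lies in the kernel of $\mathsf A$ and is orthogonal to $\phi_*$, because $\langle\mathsf A^\dagger\chi,\phi_*\rangle=\langle\chi,\mathsf A\phi_*\rangle=0$. So $\phi=\mathsf A^\dagger\chi$ and $\|\phi\|^2=\langle\chi,\mathsf A\phi\rangle\le4\|\mathsf A\phi\|^2$.
\end{proof}

\section{Quadratic forms on the lattice}\label{sec:forms}

This section is deterministic. Let $\nabla\theta(x)=\theta(x+1)-\theta(x)$, so that $\langle\theta,P\theta\rangle=\sum_x\theta(x)\theta(x+1)=\|\theta\|^2-\frac12\|\nabla\theta\|^2$. The substitution $\theta=u\psi'$ turns the Rayleigh quotient $\langle\psi',K\psi'\rangle/\|\psi'\|^2$ into $\mathcal R_V(\theta)=\langle\theta,P\theta\rangle/\sum e^{-V}\theta^2$, so $\rho(V)=\max_\theta\mathcal R_V(\theta)$. The lattice versions of the continuum objects are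
\[
\mathcal Q_V(\theta)=R^2\Big[\sum V\theta^2-\tfrac12\|\nabla\theta\|^2\Big],\quad\theta_*(x)=R^{-1/2}\phi_*\big(\tfrac{|x|}R\big),\quad V^*_a(x)=R^{-2}\phi_*\big(\tfrac{|x-a|}R\big)^2,
\]
with $V^*=V_0^*$, and the two norms
\[
[V]_D=\Big(R^3\sum_{x\in D}V_x^2\Big)^{1/2},\qquad|V|_*=R\max\Big\{\Big|\sum_{x\in I}V_x\Big|:I\text{ an arc with at most $R$ sites}\Big\}.
\]
We write $[V]$ when $D$ is the whole space, and use $\mathcal Q_V$, $V_a^*$, $[\cdot]$ also on $\mathbf Z$. By the Cauchy--Schwarz inequality, $R\sum_I|V|\le[V]_I$ if $|I|\le R$. Since $\phi_*$ is even, sums over $\Lambda$ of these functions are sums over $\mathbf Z\cap[-M/2,M/2]$, up to one endpoint. As $R\to\infty$, $M/R\ge4\sqrt T\to\infty$ and $\phi_*,\phi_*'$ decay exponentially, Riemann sums (with the mean value theorem for the gradient) and \eqref{eq:phi} give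
\begin{equation}\label{eq:riemann}
\|\theta_*\|^2\to1,\qquad R^2\|\nabla\theta_*\|^2\to\tfrac1{12},\qquad R^2\sum V^*\theta_*^2\to\tfrac16,\qquad[V^*]^2\to\tfrac16 .
\end{equation}

\subsection{From the Perron eigenvalue to the form}

\begin{lemma}\label{lem:rayleigh}
\textup{(a)} If $\|\theta\|=1$ and $\langle\theta,P\theta\rangle>0$, then $R^2\log\mathcal R_V(\theta)\le\mathcal Q_V(\theta)$.
\textup{(b)} For fixed $C$, uniformly over $V$ with $\max|V|\le CR^{-3/2}$, $\ R^2\log\rho(V)\ge R^2\sum V\theta_*^2/\|\theta_*\|^2-\frac1{24}-o(1)$.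
\end{lemma}

\begin{proof}
(a) We have $\log(1-\frac12\|\nabla\theta\|^2)\le-\frac12\|\nabla\theta\|^2$, and $\sum e^{-V}\theta^2\ge\exp(-\sum V\theta^2)$ by Jensen's inequality for the weights $\theta^2$. (b) Since $e^{-t}\le1-t+t^2$ for $|t|\le1$, we have $\rho\ge\mathcal R_V(\theta_*)\ge(1-a)/(1-a')$ with $a=\|\nabla\theta_*\|^2/2\|\theta_*\|^2$ and $a'=\sum V\theta_*^2/\|\theta_*\|^2-C^2R^{-3}$. By \eqref{eq:riemann}, $R^2\log(1-a)\to-\frac1{24}$, and $-\log(1-a')\ge a'$.
\end{proof}

\subsection{The weak norm controls the form}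
A function with bounded $R\|\nabla\theta\|$ varies on scale $R$ and sees only sums of the potential over arcs.

\begin{lemma}\label{lem:form}
For all $W,\theta$ on $\Lambda$, $\ R^2|\sum W\theta^2|\le6|W|_*(\|\theta\|^2+R^2\|\nabla\theta\|^2)$.
\end{lemma}

\begin{proof}
Partition $\Lambda$ into arcs $I$ with $R/4\le|I|\le R$: take arcs of $\lfloor R/2\rfloor$ sites and join the remainder to one of them. On $I=\{x_1,\dots,x_n\}$ let $S_j=\sum_{i\le j}W_{x_i}$, so $|S_j|\le|W|_*/R$, and let $t_I=\sum_{j<n}|\nabla(\theta^2)(x_j)|$. Summation by parts gives $\sum_IW\theta^2=S_n\theta(x_n)^2-\sum_{j<n}S_j\nabla(\theta^2)(x_j)$, and $\theta(x_n)^2\le\min_I\theta^2+t_I\le\frac4R\sum_I\theta^2+t_I$. Sum over $I$ and use $\sum_It_I\le\sum|\nabla\theta(x)||\theta(x)+\theta(x+1)|\le2\|\theta\|\|\nabla\theta\|\le R^{-1}\|\theta\|^2+R\|\nabla\theta\|^2$. This gives $|\sum W\theta^2|\le|W|_*(6R^{-2}\|\theta\|^2+2\|\nabla\theta\|^2)$.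
\end{proof}

\subsection{Localization to windows}
If $\sum_j\chi_j^2=1$ on $\Lambda$, then $\sum_j\chi_j(x)\chi_j(x+1)=1-\frac12\sum_j(\nabla\chi_j(x))^2$, and expanding the square gives
\begin{equation}\label{eq:ims}
\sum_j(\nabla(\chi_j\theta)(x))^2=(\nabla\theta(x))^2+\theta(x)\theta(x+1)\sum_j(\nabla\chi_j(x))^2 .
\end{equation}
Let $L\ge8$. Choose a real $d\in[LR/8,LR/4]$ such that $M/d$ is an integer; this is possible for large $T$, as $M/R\to\infty$. For $1\le j\le M/d\le M$ let $\chi_j(x)=\cos(\frac\pi{2d}\operatorname{dist}(x,jd))$ if the distance on the circle $\mathbf R/M\mathbf Z$ is at most $d$, and $\chi_j(x)=0$ otherwise. At each point at most two $\chi_j$ are nonzero and $\sum_j\chi_j^2=\cos^2+\sin^2=1$. The support $w_j$ of $\chi_j$, called a \emph{window}, is an arc with at most $LR$ sites, and $|\nabla\chi_j|\le4\pi/LR$, with at most four nonzero terms for each $x$. Let $\lambda_w(V)=\max\{\mathcal Q_V(\theta):\|\theta\|=1,\ \operatorname{supp}\theta\subset w\}$. For $\|\theta\|=1$, \eqref{eq:ims}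 gives $\mathcal Q_V(\theta)\le\sum_j\mathcal Q_V(\chi_j\theta)+C_1/L^2$ with $C_1=32\pi^2$, and $\sum_j\|\chi_j\theta\|^2=1$. Hence
\begin{equation}\label{eq:loc}
\max_{\|\theta\|=1}\mathcal Q_V(\theta)\le\max_j\lambda_{w_j}(V)+C_1/L^2 .
\end{equation}
A window is much shorter than $\Lambda$, so $\lambda_w(V)$ may be computed after lifting $w$ to $\mathbf Z$.

\subsection{The variational problem on $\mathbf Z$}
For $\theta$ finitely supported on $\mathbf Z$ let $\phi_\theta$ be the piecewise linear function with $\phi_\theta(x/R)=R^{1/2}\theta(x)$. A linear function with end values $a,b$ has mean square $\frac12(a^2+b^2)-\frac16(a-b)^2$. Together with the standard Riemann sum bound for $F$ with $F,F'\in L^1$, this gives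
\begin{equation}\label{eq:interp}
\int\phi_\theta'^2=R^2\|\nabla\theta\|^2,\quad\int\phi_\theta^2=\|\theta\|^2-\tfrac16\|\nabla\theta\|^2,\quad\Big|\frac1R\sum_xF\big(\tfrac xR\big)-\int F\Big|\le\frac1R\int|F'|.
\end{equation}
Completing the square in $V$,
\begin{equation}\label{eq:square}
\mathcal Q_V(\theta)-\tfrac12[V]^2=\mathcal E_R(\theta)-\tfrac12[V-R^{-1}\theta^2]^2,\qquad\mathcal E_R(\theta)=\tfrac R2\sum\theta^4-\tfrac{R^2}2\|\nabla\theta\|^2 .
\end{equation}

\begin{lemma}\label{lem:latticeGN}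
Let $\theta,V$ be finitely supported on $\mathbf Z$, $\|\theta\|=1$.
\begin{itemize}
\item[(i)] $\mathcal Q_V(\theta)\le[V]_{\operatorname{supp}\theta}^{4/3}$.
\item[(ii)] $\mathcal Q_V(\theta)-\frac12[V]^2\le E_*+2/R$.
\item[(iii)] For $\eta_1>0$ there are $\delta_1>0$ and $R_1$ such that, if $R\ge R_1$ and $\mathcal Q_V(\theta)-\frac12[V]^2\ge E_*-\delta_1$, then $[V-V_a^*]\le\eta_1$ for some $a\in\mathbf Z$.
\end{itemize}
\end{lemma}

\begin{proof}
As in the continuum, $2\|\theta\|_\infty^2\le\sum|\nabla(\theta^2)|\le2\|\nabla\theta\|$, so $R\sum\theta^4\le t:=R\|\nabla\theta\|$. With $v=[V]_{\operatorname{supp}\theta}$, the Cauchy--Schwarz inequality gives $\mathcal Q_V(\theta)\le vt^{1/2}-\frac12t^2$. The right side is maximal at $t^{3/2}=v/2$, with value $\frac342^{-1/3}v^{4/3}$. This is (i).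

By \eqref{eq:square}, (ii) follows from $\mathcal E_R(\theta)\le E_*+2/R$. We may assume $\mathcal E_R(\theta)\ge0$; since $\mathcal E_R(\theta)\le\frac12t-\frac12t^2$, this gives $t\le1$. Let $\phi=\phi_{|\theta|}\ge0$. By \eqref{eq:interp}, $\|\phi'\|\le t\le1$, $1-\frac16R^{-2}\le\|\phi\|^2\le1$, and $|R\sum\theta^4-\int\phi^4|\le4R^{-1}\|\phi\|_\infty^2\|\phi\|\|\phi'\|\le4/R$. Hence $\mathcal E_R(\theta)\le\mathcal E(\phi)+2/R\le E_*+2/R$ by Lemma~\ref{lem:GN}.

If (iii) fails, there are $R_n\to\infty$ and $\theta_n,V_n$ with $\liminf(\mathcal Q_{V_n}(\theta_n)-\frac12[V_n]^2)\ge E_*$ and $[V_n-V_a^*]>\eta_1$ for all $a\in\mathbf Z$. By \eqref{eq:square} and the bound just proved, $\mathcal E_{R_n}(\theta_n)\to E_*$ and $[V_n-R_n^{-1}\theta_n^2]\to0$. The functions $\phi_n=\phi_{|\theta_n|}$ are bounded in $H^1$ and satisfy $\|\phi_n\|\to1$, $\mathcal E(\phi_n)\to E_*$, so Lemma~\ref{lem:GN} applies to $\phi_n/\|\phi_n\|$: along a subsequence, $\|\phi_n-\phi_*(\cdot-s_n)\|_{H^1}\to0$. Let $a_n=\lfloor R_ns_n\rfloor$.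 Since $|s_n-a_n/R_n|\le1/R_n$ and translation is continuous in $H^1$, we may replace $s_n$ by $a_n/R_n$. Let $F_n=\phi_n^2-\phi_*(\cdot-a_n/R_n)^2$. It tends to $0$ in $L^2$ and $F_n'$ is bounded in $L^2$, because both functions are bounded in $H^1$ and in $L^\infty$. For $s$ in the cell $[x/R,(x+1)/R]$ we have $F(x/R)^2\le2F(s)^2+2R^{-1}\int_{\mathrm{cell}}F'^2$; integrating over the cell and summing,
\[
[R_n^{-1}\theta_n^2-V_{a_n}^*]^2=R_n^{-1}\sum_xF_n(x/R_n)^2\le2\int F_n^2+2R_n^{-2}\int F_n'^2\to0 .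
\]
So $[V_n-V_{a_n}^*]\to0$, a contradiction.
\end{proof}

\section{A priori bounds}\label{sec:apriori}

We want to discard events of $\mathbb P$-probability $e^{-C'N}$ with $C'$ large. This requires a bound $e^{CN}$ on a higher moment of $Z_V$, which we reduce to the diffusive scale by cutting the path into pieces of duration $R^2$.

\begin{lemma}\label{lem:expmom}
For every $a>0$, $\ \sup_{n\ge1}\mathbf E\exp(an^{-3/2}J_n)<\infty$.
\end{lemma}

\begin{proof}
Let $\mathcal N_n$ be the number of returns to $0$ at times in $(0,n]$. We have $J_n=\sum_{i=0}^{n-1}\Xi_i$ with $\Xi_i=\#\{j\in(i,n]:\omega(j)=\omega(i)\}$, which has the law of $\mathcal N_{n-i}\le\mathcal N_n$. By convexity, $\exp(an^{-3/2}J_n)\le\frac1n\sum_ie^{s\Xi_i}$ with $s=an^{-1/2}$, so it suffices to bound $\mathbf Ee^{s\mathcal N_n}$. Let $\delta=(128a^2)^{-1}$, $n\ge\max(a^2,1/\delta)$ and $n'=\lceil\delta n\rceil\le2\delta n$; for smaller $n$ there are finitely many bounded variables. Split $(0,n]$ into at most $\lceil1/\delta\rceil$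 intervals of length at most $n'$. By the strong Markov property at the first visit, the number of visits to $0$ in an interval is, conditionally on the past, dominated by $1+\mathcal N_{n'}$. So $\mathbf Ee^{s\mathcal N_n}\le(e^s\mathbf Ee^{s\mathcal N_{n'}})^{\lceil1/\delta\rceil}$, with $s\le1$. From $(2i-1)(2i+1)\le(2i)^2$ we get $\mathbf P(\omega(j)=0)\le j^{-1/2}$, and summing over $k$ ordered return times, $\mathbf E\binom{\mathcal N_{n'}}k\le(\sum_{j\le n'}j^{-1/2})^k\le(2\sqrt{n'})^k$. Since $(e^s-1)2\sqrt{n'}\le4s\sqrt{2\delta n}=4a\sqrt{2\delta}=\frac12$, the binomial theorem gives $\mathbf Ee^{s\mathcal N_{n'}}=\sum_k(e^s-1)^k\mathbf E\binom{\mathcal N_{n'}}k\le2$.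
\end{proof}

\begin{lemma}\label{lem:apriori}
There is $C_2$ such that $\mathbb E[Z_V;\mathcal D]\le T^{C_2}e^{C_2N}\,\mathbb P(\mathcal D)^{1/2}$ for every event $\mathcal D$ and all large $T$.
\end{lemma}

\begin{proof}
We have $Z_V\le\|u\|^2\rho^T$ and $\mathbb E\|u\|^8=\mathbb E(\sum_xe^{V_x})^4\le M^4e^{8g}$. By H\"older's inequality with exponents $4,4,2$ it suffices to show $\mathbb E\rho^n\le Me^{CN}$ for $n=4T$. As $n$ is even, $\rho^n\le\operatorname{tr}K^n=\sum_x\mathbf E_x[e^{\sum_{i<n}V_{\omega(i)}};\omega(n)=x]$, so $\mathbb E\rho^n\le M\mathbf E[e^{\frac g2\|\ell\|^2}]$, where $\ell$ counts the visits in $\Lambda$ at times $0,\dots,n-1$. Split these times into $k=\lceil n/\tau\rceil$ intervals of at most $\tau=\lceil R^2\rceil\le2R^2$ consecutive times, with local times $\ell_i$ and intersection numbers $J^{(i)}$. Then $\|\ell\|^2\le k\sum_i\|\ell_i\|^2\le k\sum_i(2J^{(i)}+\tau)$. Each piece has at most $R^2\le T$ steps and does not wrap; the $J^{(i)}$ depend on disjoint sets of steps, so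 they are independent, and each is dominated by $J_\tau$. Hence $\mathbf E[e^{\frac g2\|\ell\|^2}]\le(e^{gk\tau/2}\mathbf Ee^{gkJ_\tau})^k$. Now $k\le4N+1\le5N$, so $gk\le5R^{-3}\le5\cdot2^{3/2}\tau^{-3/2}$ and $gk\tau/2\le5/R$. Lemma~\ref{lem:expmom} bounds the bracket by a constant.
\end{proof}

Fix $C_3\ge1$ with $C_3^2/4\ge C_2+2$ and let $\mathcal O=\{\max_x|V_x|\le C_3R^{-3/2}\}$. Since $1/g=NR^3$, the Gaussian tail bound gives $\mathbb P(\mathcal O^c)\le2Me^{-C_3^2N/2}$, so $\mathbb E[Z_V;\mathcal O^c]\le T^Ce^{-2N}\le e^{-N}$ for large $T$. On $\mathcal O$ we have $\frac12\le u_x^2\le2$ for large $T$.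

\begin{lemma}\label{lem:Zlower}
$\mathfrak Z\ge e^{N(E_*-o(1))}$.
\end{lemma}

\begin{proof}
For real $\ell,v$ we have $\frac g2\ell^2\ge v\ell-v^2/2g$. Apply this at each site with $v=V^*_x$ in \eqref{eq:lin}. Since $\sum V^{*2}/2g=\frac N2[V^*]^2$, we get $\mathfrak Z\ge e^{-\frac N2[V^*]^2}\langle u,K^Tu\rangle$ with $u,K$ taken for $V^*$. As $V^*\ge0$, $u\ge1\ge\psi$ pointwise, and $K$ has nonnegative entries, so $\langle u,K^Tu\rangle\ge\langle\psi,K^T\psi\rangle=\rho(V^*)^T=e^{NR^2\log\rho(V^*)}$. By \eqref{eq:riemann} and Lemma~\ref{lem:rayleigh}(b), the exponent is at least $N(-\frac1{12}+\frac16-\frac1{24}-o(1))$.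
\end{proof}

\section{The field concentrates near a soliton}\label{sec:conc}

For $\eta\in(0,1]$ call a field \emph{good} if it lies in
\[
\mathcal G_\eta=\{V\in\mathcal O:\ |V-V_a^*|_*\le\eta\text{ for some }a\in\Lambda\}.
\]

\begin{proposition}\label{prop:bad}
For each $\eta\in(0,1]$ there is $c>0$ with $\mathbb E[Z_V;\mathcal G_\eta^c]\le e^{-cN}\mathfrak Z$ for all large $T$.
\end{proposition}

The proof has four steps. We replace $V$ by its block averages, which changes the form only slightly. We bound $\rho$ by the best window. Goodness is a statement about all of $\Lambda$, and Laplace's method can handle only boundedly many variables; but a field that is not good fails on a single arc $I$, so it is enough to look at the blocks meeting the window or $I$, and to take a union bound over the polynomially many pairs. On these blocks, gain minus cost is below $E_*$ by a fixed amount.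

\begin{proof}
\emph{Parameters.} Let $\eta_1=\eta/16$, and let $\delta\le\eta_1^2/4$ be at most the $\delta_1$ of Lemma~\ref{lem:latticeGN}(iii); note $\delta<E_*$. Let $\zeta=\delta/6144$, so that
\[
3\cdot32^2\zeta=\delta/2,\qquad64\zeta\le\eta_1,\qquad\zeta\le\min(\eta,\delta/4,\tfrac12).
\]
Let $L\ge8$ with $C_1/L^2\le\delta/8$, let $\eta'=\zeta/12$, and let $\kappa\in(0,1)$ with $\eta'^2/16\kappa\ge C_2+2$.

\emph{Step 1: block averages.} Partition $\Lambda$ into arcs $\Gamma$, called blocks, with $\kappa R/4\le|\Gamma|\le\kappa R$. Let $\bar V$ be equal on each block to the average $\bar V_\Gamma$ of $V$, and $W=V-\bar V$. The sum of $W$ over a block vanishes, so $|W|_*\le2\max R|\sum_{I'}W|$ over arcs $I'$ contained in a block. Since $V\mapsto W$ is an orthogonal projection, $R\sum_{I'}W$ is centered Gaussian with variance at most $R^2g|I'|\le\kappa/N$. So $\mathcal W=\{|W|_*\le\eta'\}$ has $\mathbb P(\mathcal W^c)\le2M^2e^{-\eta'^2N/8\kappa}$, and Lemma~\ref{lem:apriori} gives $\mathbb E[Z_V;\mathcal W^c]\le T^Ce^{-2N}\le e^{-N}$.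

\emph{Step 2: the best window.} On $\mathcal W$, Lemma~\ref{lem:form} gives $R^2|\sum W\theta^2|\le\frac\zeta2(1+R^2\|\nabla\theta\|^2)$ for $\|\theta\|=1$. The gradient term is absorbed by the kinetic energy: with $V'=\bar V/(1-\zeta)$ we get $\mathcal Q_V(\theta)\le(1-\zeta)\mathcal Q_{V'}(\theta)+\frac\zeta2$. Apply Lemma~\ref{lem:rayleigh}(a) to the positive vector $u\psi/\|u\psi\|$, and then \eqref{eq:loc}:
\begin{equation}\label{eq:logrho}
T\log\rho=NR^2\log\rho\le N\Big[\max_j\lambda_{w_j}(V')_++\tfrac\zeta2+\tfrac{C_1}{L^2}\Big]\le N\Big[\max_j\lambda_{w_j}(V')_++\tfrac\delta4\Big].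
\end{equation}

\emph{Step 3: a bad field is detected by one window and one arc.} For a window $w_j$ and an arc $I$ with $|I|\le R$, let $D=D(j,I)$ be the union of the blocks meeting $w_j\cup I$, and
\[
\mathcal B_{j,I}=\big\{[\bar V]_D>32\big\}\cup\big\{\lambda_{w_j}(V')-\tfrac12[\bar V]_D^2<E_*-\tfrac\delta2\big\}.
\]
We claim that for large $T$, if $V\in\mathcal O\cap\mathcal W$ and, for some $j$, $V\notin\mathcal B_{j,I}$ for all $I$, then $V\in\mathcal G_\eta$.

Write $w=w_j$, and let $D_0$ be the union of the blocks meeting $w$. The function $(1-\zeta)^{-2}-1$ is convex and equals $0$ at $0$ and $3$ at $\frac12$, so it is at most $6\zeta$. Thus $\frac12[V']_D^2\le\frac12[\bar V]_D^2+3\cdot32^2\zeta$ and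
\begin{equation}\label{eq:nearopt}
\lambda_w(V')-\tfrac12[V']_D^2\ge E_*-\delta\qquad\text{for all }I.
\end{equation}
Take first $I\subset w$, so $D=D_0$. Lift the arc $D_0$, which has at most $(L+2)R$ sites, to an interval $\tilde D_0\subset\mathbf Z$. Lemma~\ref{lem:latticeGN}(iii), applied to $V'1_{\tilde D_0}$ and a maximizer for $\lambda_w(V')$, gives $a\in\mathbf Z$ with
\begin{equation}\label{eq:found}
[V'-V_a^*]_{D_0}\le\eta_1,\qquad[V_a^*]_{D_0^c}\le\eta_1
\end{equation}
on $\mathbf Z$, with $\tilde D_0$ in place of $D_0$. We transfer this to $\Lambda$. On $\mathbf Z$, $[V_a^*]^2\to\frac16$, so $[V_a^*]^2_{\tilde D_0}\ge\frac16-\frac1{256}-o(1)\ge\frac1{10}$, while $R^{-1}\sum_{|x|\ge2R}\phi_*(x/R)^4\le R^{-1}\sum_{|x|\ge2R}e^{-2|x|/R}\to e^{-4}<\frac1{10}$. So $a$ is within $2R$ of $\tilde D_0$, and $\tilde D_0\subset a+(-M/2,M/2]$. The projection from this interval to $\Lambda$ is a bijection that preserves the distance to $a$ and maps $\tilde D_0$ onto $D_0$. Hence \eqref{eq:found} holds on $\Lambda$.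

Now let $I$ be arbitrary; $a$ does not depend on it. Lemma~\ref{lem:latticeGN}(ii) gives $\lambda_w(V')-\frac12[V']_{D_0}^2\le E_*+\delta$ for large $R$. Comparing with \eqref{eq:nearopt}, $[V']^2_{D\setminus D_0}\le4\delta\le\eta_1^2$: a nearly optimal field cannot afford to be large away from the window. Since $I\subset D$ and $[\bar V-V']_I=\frac\zeta{1-\zeta}[\bar V]_I\le64\zeta\le\eta_1$,
\[
R\Big|\sum_I(\bar V-V_a^*)\Big|\le[\bar V-V']_I+[V'-V_a^*]_{D_0}+[V']_{D\setminus D_0}+[V_a^*]_{D_0^c}\le4\eta_1=\tfrac\eta4 .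
\]
Thus $|V-V_a^*|_*\le\frac\eta4+\eta'\le\eta$, which proves the claim.

\emph{Step 4: finite-dimensional Gaussian integrals.} On $\mathcal O$, $Z_V\le\|u\|^2\rho^T\le2M\rho^T$. Apply the claim to a window maximizing $\lambda_{w_j}(V')$ and use \eqref{eq:logrho}:
\[
\mathbb E[Z_V;(\mathcal O\cap\mathcal W)\setminus\mathcal G_\eta]\le2Me^{N\delta/4}\sum_{j,I}\mathbb E\big[e^{N\lambda_{w_j}(V')_+};\mathcal B_{j,I}\big],
\]
a sum of at most $M^3$ terms. Fix $j,I$ and write $\lambda=\lambda_{w_j}(V')$. Both $\lambda$ and $\mathcal B_{j,I}$ depend only on the variables $z_\Gamma=(|\Gamma|/g)^{1/2}\bar V_\Gamma$, $\Gamma\subset D$. These are independent standard normal variables, $|z|^2=N[\bar V]_D^2$, and their number $k$ is at most $4(L+1)/\kappa+4$. On $\mathcal B_{j,I}\cap\{[\bar V]_D\le32\}$ we have $N\lambda_+-\frac12|z|^2\le N(E_*-\frac\delta2)$, also when $\lambda<0$ since then the left side is at most $0$; this set lies in a cube of volume $(64\sqrt N)^k\le T^C$. On $\{[\bar V]_D>32\}$, Lemma~\ref{lem:latticeGN}(i)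 gives $\lambda_+\le(2[\bar V]_D)^{4/3}\le\frac14[\bar V]_D^2$, because $32^{2/3}=4\cdot2^{4/3}$, and this part contributes at most $(2\pi)^{-k/2}\int e^{-|z|^2/4}dz=2^{k/2}$. Altogether
\[
\mathbb E[Z_V;\mathcal G_\eta^c]\le T^Ce^{N(E_*-\delta/4)}+2e^{-N}.
\]
Lemma~\ref{lem:Zlower} and $N/\log T\to\infty$ complete the proof, with $c=\delta/8$.
\end{proof}

\section{Good fields and the law of the endpoint}\label{sec:good}

In this section $o_\eta$ denotes nonnegative quantities, changing from line to line, that depend on $\eta$ and $T$ but not on $V$ or $\theta$ and satisfy $\lim_{\eta\to0}\limsup_{T\to\infty}o_\eta=0$. Statements hold for small $\eta$ and $T\ge T_0(\eta)$. We call $V\in\mathcal G_\eta$ \emph{centered} if $V=V^*+W$ with $|W|_*\le\eta$. We first carry the spectral gap over to the lattice and to the perturbed potential.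

\begin{lemma}\label{lem:latgap}
For centered $V\in\mathcal G_\eta$ and all $\theta$ on $\Lambda$, $\ \mathcal Q_V(\theta)\le\frac18\langle\theta,\theta_*\rangle^2+o_\eta\|\theta\|^2$.
\end{lemma}

\begin{proof}
Let $\|\theta\|=1$. By Lemma~\ref{lem:form}, $\mathcal Q_V(\theta)\le\mathcal Q_{V^*}(\theta)+6\eta(1+R^2\|\nabla\theta\|^2)$. Since $R^2V^*\le\frac14$, we have $R^2\|\nabla\theta\|^2\le\frac12-2\mathcal Q_{V^*}(\theta)$, so $\mathcal Q_V(\theta)\le(1-12\eta)\mathcal Q_{V^*}(\theta)+9\eta$. For $\eta<\frac1{12}$ it suffices to show $\mathcal Q_{V^*}(\theta)\le\frac18\langle\theta,\theta_*\rangle^2+o(1)$ uniformly over unit $\theta$ with $\mathcal Q_{V^*}(\theta)\ge0$; these have $R^2\|\nabla\theta\|^2\le\frac12$.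

To compare with the line we cut the cycle far from $0$. Let $\alpha(x)=\frac\pi2\min(1,(8|x|/M-1)_+)$, $\chi=\cos\alpha$, $\tilde\chi=\sin\alpha$; the gradients are at most $4\pi/M$, $\chi=1$ and $\tilde\chi=0$ for $|x|\le M/8$, and $\chi=0$ for $|x|\ge M/4$. By \eqref{eq:ims},
\[
\mathcal Q_{V^*}(\theta)\le\mathcal Q_{V^*}(\chi\theta)+R^2\max_{|x|\ge M/8}V^*+CR^2/M^2=\mathcal Q_{V^*}(\chi\theta)+o(1),
\]
and $R^2\|\nabla(\chi\theta)\|^2\le\frac12+CR^2/M^2\le1$. View $\chi\theta$ on $\mathbf Z$ and let $\phi=\phi_{\chi\theta}$, so $\|\phi\|,\|\phi'\|,\|\phi\|_\infty\le1$ by \eqref{eq:interp}. The sums $R^2\sum V^*(\chi\theta)^2$ and $\langle\chi\theta,\theta_*\rangle$ are the Riemann sums of $\phi_*^2\phi^2$ and $\phi_*\phi$, whose derivatives are bounded in $L^1$ by the Cauchy--Schwarz inequality. So \eqref{eq:interp} and Lemma~\ref{lem:gap} give $\mathcal Q_{V^*}(\chi\theta)\le\frac18\langle\phi,\phi_*\rangle^2+C/R\le\frac18\langle\chi\theta,\theta_*\rangle^2+C/R$. Finally $|\langle\chi\theta,\theta_*\rangle-\langle\theta,\theta_*\rangle|\le(\sum_{|x|\ge M/8}\theta_*^2)^{1/2}=o(1)$.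
\end{proof}

Let $\theta_V=u\psi/\|u\psi\|>0$. Then $\mathcal R_V(\theta_V)=\rho$, and $K\psi=\rho\psi$ reads $P\theta_V=\rho e^{-V}\theta_V$.

\begin{proposition}\label{prop:good}
For centered $V\in\mathcal G_\eta$:
\begin{itemize}
\item[(i)] $\frac18-o_\eta\le R^2\log\rho\le C$;
\item[(ii)] $|K^T(x,y)-\rho^T\psi(x)\psi(y)(1+(-1)^{T+x+y})|\le\rho^Te^{-N/16}$ for all $x,y$;
\item[(iii)] $\|\theta_V-\theta_*\|\le o_\eta$;
\item[(iv)] $\sum_xe^{|x|/2R}\theta_V(x)^2\le C$;
\item[(v)] for every $q\ge0$, $\ R^{-1/2}\sum_x(1+\frac{|x|}R)^q|\theta_V(x)-\theta_*(x)|\le o_\eta$, with $o_\eta$ depending on $q$.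
\end{itemize}
\end{proposition}

\begin{proof}
(i), (iii) By Lemma~\ref{lem:form} and \eqref{eq:riemann}, $|R^2\sum V\theta_*^2-\frac16|\le C\eta+o(1)$, so Lemma~\ref{lem:rayleigh}(b) gives the lower bound $\frac16-\frac1{24}-o_\eta$. By Lemmas~\ref{lem:rayleigh}(a) and~\ref{lem:latgap},
\[
\tfrac18-o_\eta\le R^2\log\rho\le\mathcal Q_V(\theta_V)\le\tfrac18\langle\theta_V,\theta_*\rangle^2+o_\eta\le C .
\]
Since both vectors are positive, $\langle\theta_V,\theta_*\rangle\ge1-o_\eta$, and $\|\theta_V-\theta_*\|^2=1+\|\theta_*\|^2-2\langle\theta_V,\theta_*\rangle\le o_\eta$.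

(ii) By the Courant--Fischer principle, the second largest eigenvalue $\rho_2$ of $K$ is at most the maximum of the Rayleigh quotient over any subspace of codimension one. Take the subspace on which $\theta=u\psi'$ is orthogonal to $\theta_*$. There either $\mathcal R_V(\theta)\le0$, or $R^2\log\mathcal R_V(\theta)\le o_\eta$ by Lemmas~\ref{lem:rayleigh}(a) and~\ref{lem:latgap}. With (i), $\rho_2\le e^{o_\eta/R^2}\le\rho e^{-1/16R^2}$, so $\rho_2^T\le\rho^Te^{-N/16}$. As $M$ is even, $(-1)^x$ is well defined on $\Lambda$, and conjugation by it maps $K$ to $-K$. So the spectrum is symmetric, $-\rho$ is simple with eigenvector $(-1)^x\psi(x)$, and all other eigenvalues lie in $[-\rho_2,\rho_2]$. The remainder in the spectral decomposition of $K^T$ has norm at most $\rho_2^T$, which bounds its entries.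

(iv) We test the eigenvalue equation with an exponential weight whose cost, $\frac1{16}$, is smaller than the gap $\frac18$. Let $\sigma(x)=|x|/4R$ and $\vartheta=e^\sigma\theta_V$. Multiply $P\theta_V=\rho e^{-V}\theta_V$ by $e^{2\sigma}\theta_V$ and sum. Collecting the two terms of each edge,
\[
\rho\sum e^{-V}\vartheta^2=\sum_x\theta_V(x)\theta_V(x+1)\frac{e^{2\sigma(x)}+e^{2\sigma(x+1)}}2=\sum_x\vartheta(x)\vartheta(x+1)\cosh\nabla\sigma(x).
\]
Since $|\nabla\sigma|\le1/4R$ and $\cosh a\le1+a^2$ for $|a|\le1$, the right side is at most $(1+\frac1{16R^2})\|\vartheta\|^2-\frac12\|\nabla\vartheta\|^2$. The left side is at least $\rho\|\vartheta\|^2-\sum V\vartheta^2-(\rho-1)\max|V|\,\|\vartheta\|^2$. By (i), $\frac18-o_\eta\le R^2(\rho-1)\le C$, and $\max|V|\to0$. Multiplying by $R^2$ and using Lemma~\ref{lem:latgap},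
\[
(\tfrac18-\tfrac1{16}-o_\eta)\|\vartheta\|^2\le\mathcal Q_V(\vartheta)\le\tfrac18\langle\vartheta,\theta_*\rangle^2+o_\eta\|\vartheta\|^2 .
\]
Hence $\|\vartheta\|^2\le4\langle\theta_V,e^\sigma\theta_*\rangle^2\le4\|e^\sigma\theta_*\|^2\le4R^{-1}\sum_xe^{-|x|/2R}\le C$.

(v) Fix $B\ge1$. By the Cauchy--Schwarz inequality and (iii), the part $|x|\le BR$ is at most $(1+B)^q(2B+1)^{1/2}o_\eta$. By (iv), which holds for $\theta_*$ as well since $\theta_*^2\le R^{-1}e^{-|x|/R}$, the part $|x|>BR$ is at most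
\[
C\Big(R^{-1}\sum_{|x|>BR}\big(1+\tfrac{|x|}R\big)^{2q}e^{-|x|/2R}\Big)^{1/2},
\]
which tends to $0$ as $B\to\infty$, uniformly in $R\ge1$. Let $T\to\infty$, $\eta\to0$ and then $B\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:att}]
Let $|f(s)|\le C(1+|s|)^q$, so $|f(\frac{y-x}R)|\le CT^q$ on $\Lambda$. From now on $o_\eta$ may depend on $f$. Put $\Phi(s,t)=f(t-s)\phi_*(s)\phi_*(t)$; it is continuous, $|\Phi|\le Ce^{-(|s|+|t|)/4}$, and $\iint\Phi=\pi^2\mathcal I(f)$ since $\phi_*/\pi=\frac1{2\pi}\operatorname{sech}\frac s2$.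

Let $V\in\mathcal G_\eta$ be centered. By Proposition~\ref{prop:good}(ii) and $\frac12\le u^2\le2$,
\[
Z_V[f]=\rho^T\|u\psi\|^2\big(S_f+O(T^Ce^{-N/16})\big),\quad S_f=\sum_{x,y}f\big(\tfrac{y-x}R\big)\theta_V(x)\theta_V(y)\big(1+(-1)^{T+x+y}\big).
\]
We claim that $|R^{-1}S_f-\pi^2\mathcal I(f)|\le o_\eta$. The representative of $y-x$ has modulus at most $|x|+|y|$, so $|f(\frac{y-x}R)|\le C(1+\frac{|x|}R)^q(1+\frac{|y|}R)^q$. Moreover $R^{-1/2}\sum_x(1+\frac{|x|}R)^q\theta_*(x)\le C$, and by (v) the same holds for $\theta_V$. Writing $\theta_V(x)\theta_V(y)-\theta_*(x)\theta_*(y)=(\theta_V-\theta_*)(x)\theta_V(y)+\theta_*(x)(\theta_V-\theta_*)(y)$ and using (v), we may replace $\theta_V$ by $\theta_*$ in $R^{-1}S_f$ with error $o_\eta$. After this, fix $B\ge1$. The terms with $|x|>BR$ or $|y|>BR$ contribute at most $Ce^{-B/4}$. For the others, $y-x$ is the ordinary difference of integers, and their contribution is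
\[
R^{-2}\sum_{|x|,|y|\le BR}\Phi\big(\tfrac xR,\tfrac yR\big)+(-1)^TR^{-2}\sum_{|x|,|y|\le BR}(-1)^{x+y}\Phi\big(\tfrac xR,\tfrac yR\big).
\]
The first sum is a Riemann sum and tends to $\iint_{[-B,B]^2}\Phi$. In the second, for each $y$ pair $x=2i$ with $x=2i+1$. There are $O(B^2R^2)$ pairs, each bounded by the modulus of continuity of $\Phi$ on $[-B,B]^2$ at distance $1/R$, and $O(BR)$ unpaired terms, so the second sum tends to $0$. Letting $B\to\infty$ proves the claim.

Apply the claim to $f$ and to the constant $1$, for which $\mathcal I(1)=1$. Since $T^Ce^{-N/16}\to0$, we get $Z_V\ge\rho^T\|u\psi\|^2R$ and $|Z_V[f]-\mathcal I(f)Z_V|\le o_\eta\,\rho^T\|u\psi\|^2R$, hence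
\[
|Z_V[f]-\mathcal I(f)Z_V|\le o_\eta Z_V .
\]
Both sides are unchanged when $V$ is translated, so this holds for all $V\in\mathcal G_\eta$. On $\mathcal G_\eta^c$ the left side is at most $CT^qZ_V$. By \eqref{eq:lin} and Proposition~\ref{prop:bad},
\[
|\langle f(\omega(T)/R)\rangle^+_g-\mathcal I(f)|\le o_\eta+CT^qe^{-c(\eta)N}.
\]
Let $T\to\infty$, using $N/\log T\to\infty$, and then $\eta\to0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{diffusive}
\emph{The diffusive phase of a model of self-interacting walks},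
doi:10.1007/bf01195476,
\texttt{https://link.springer.com/content/pdf/10.1007/BF01195476.pdf}.

\bibitem{RS}
Reed and Simon, Vol.~IV, \S XIII.12 and \S XIII.14.

\end{thebibliography}
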